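\title{A counterexample to Naimark's Problem in a model without Suslin trees}

\begin{abstract}
Naimark's Problem asks whether a C$^*$-algebra with only one irreducible representation up to unitary equivalence must be an algebra of compact operators. We show that if ZFC is consistent, then so is ZFC together with the Continuum Hypothesis, the nonexistence of Suslin trees, and the existence of a counterexample to Naimark's Problem. The model is obtained by adding $\aleph_1$ random reals to a model of CH and the Abraham--Todor\v{c}evi\'c dichotomy for P-ideals on $\omega_1$. The counterexample is the union of an $\omega_1$-chain of copies of $M_{2^\infty}$, each a crossed product of the previous one by an automorphism of order two that is selected by a random real. The same construction gives simple nuclear algebras with any prescribed finite or countably infinite number of irreducible representations.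
\end{abstract}

\section{Introduction}

Hilbert spaces are complex and need not be separable. A representation of a C$^*$-algebra is \emph{irreducible} if it is nonzero and has no closed invariant subspace other than $0$ and the whole space, and two representations are \emph{equivalent} if a unitary operator intertwines them. The equivalence classes of irreducible representations play the role of the points of a C$^*$-algebra: for $C_0(X)$ they are the points of $X$, and for $M_{n_1}\oplus\dots\oplus M_{n_k}$ they are the $k$ summands. The algebra $\mathcal K(H)$ of compact operators on a Hilbert space $H$ has a single point, its identity representation. \emph{Naimark's Problem} asks for the converse: is every C$^*$-algebra with a unique irreducible representation up to equivalence isomorphic to $\mathcal K(H)$ for some $H$? A \emph{counterexample to Naimark's Problem} is a C$^*$-algebra that has exactly one irreducible representation up to equivalence and is not isomorphic to any $\mathcal K(H)$.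

The two examples above show that there is no commutative and no finite-dimensional counterexample, and in fact every counterexample has density at least $2^{\aleph_0}$ (Theorem~\ref{thm:D}(b)). A counterexample is therefore large, and the natural way to build one is as the union of a chain $(A_\alpha)_{\alpha<\omega_1}$ of separable algebras, where each step $A_\alpha\subseteq A_{\alpha+1}$ makes two inequivalent pure states equivalent. The obstacle is that the pure states of the union exist only after the last step, so they must be anticipated. The principle $\diamondsuit$ is a device for anticipating subsets of $\omega_1$: it asserts that there are sets $S_\alpha\subseteq\alpha$ such that for every $X\subseteq\omega_1$ the set $\{\alpha:X\cap\alpha=S_\alpha\}$ is stationary. (A subset of $\omega_1$ is \emph{club} if it is closed and unbounded, and \emph{stationary} if it meets every club; a countable intersection of clubs is club.) Akemann and Weaver (2004) showed that $\diamondsuit$ implies that there is a counterexample to Naimark's Problem. Calder\'on showed that it is relatively consistent with ZFC that there is a counterexample while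 $\diamondsuit$ fails.

A \emph{Suslin tree} is a tree of height $\omega_1$ in which every chain and every antichain is countable. The principle $\diamondsuit$ implies that there is a Suslin tree, and the two constructions have the same shape. For the tree, one guesses an initial part of a maximal antichain and arranges that it can never grow. For the algebra, one guesses the restriction of a pure state to some $A_\alpha$ and arranges that it can never be extended in two ways. One may suspect that whatever suffices for the second task also suffices for the first. This is the content of Question~9.2 of \cite{Q}: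

\begin{quote}
Is there a model of ZFC with a counterexample to Naimark's Problem but with no Suslin tree?
\end{quote}

The answer is yes, relative to the consistency of ZFC.

\begin{theorem}\label{thm:main}
If ZFC is consistent, then so is ZFC $+$ CH $+$ ``there is no Suslin tree'' $+$ ``there is a counterexample to Naimark's Problem''.
\end{theorem}

The proof separates into an operator-algebraic half and a set-theoretic half, joined by a guessing principle (R). To state it, let $\mathbb N=\{1,2,\dots\}$ and let $\mu$ be the fair coin measure on $2^{\mathbb N}$. A set $T\subseteq2^{<\omega}$ of finite binary sequences closed under initial segments defines the closed set $[T]=\{s\in2^{\mathbb N}:s|l\in T\text{ for all }l\}$, where $s|l=(s(1),\dots,s(l))$. The set $[T]$ is the decreasing intersection of the clopen sets $\{s:s|l\in T\}$, so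
\begin{equation}\label{eq:measure}
\mu([T])=\lim_l|T\cap2^l|\,2^{-l}.
\end{equation}
An $F_\sigma$ set $\bigcup_n[T_n]$ is \emph{coded in $M$} if the sequence $(T_n)_n$ belongs to $M$. We write ZFC$^-$ for ZFC without the Power Set axiom and $H(\omega_1)$ for the set of all sets with countable transitive closure. The set $H(\omega_1)$ is a transitive model of ZFC$^-$ and contains all countable ordinals, all real and complex numbers (Dedekind cuts and pairs of them), and all functions from a countable set of such objects to such objects.

\begin{definition}\label{def:R}
Principle (R) asserts that there is a $\subseteq$-increasing sequence $(M_\alpha)_{\alpha<\omega_1}$ of transitive models of ZFC$^-$ with $\alpha\in M_\alpha$ such that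
\begin{itemize}
\item[(R1)] $H(\omega_1)\subseteq\bigcup_\alpha M_\alpha$;
\item[(R2)] for every $X\subseteq\omega_1$ the set $\{\alpha:X\cap\alpha\in M_\alpha\}$ is stationary;
\item[(R3)] for every $\beta$ there is $s\in2^{\mathbb N}$ lying in no $\mu$-null $F_\sigma$ set coded in $M_\beta$.
\end{itemize}
\end{definition}

Where $\diamondsuit$ offers one guess $S_\alpha$ for $X\cap\alpha$, condition (R2) offers a whole set $M_\alpha$ of guesses, possibly uncountable. Without (R3) this would be empty of content, since $M_\alpha=H(\omega_1)$ satisfies (R1) and (R2); this choice violates (R3) because singletons are closed null sets. Thus (R3) says that the set of guesses is small in the sense of measure.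

\begin{remark}\label{rem:diamond}
The principle $\diamondsuit$ implies CH and (R). Every $X\subseteq\omega$ equals $S_\alpha$ for some $\alpha\ge\omega$, which gives CH. Then $H(\omega_1)=\{x_\alpha:\alpha<\omega_1\}$, and we choose increasing countable elementary submodels $M_\alpha$ of $H(\omega_1)$ with $\alpha,S_\alpha,x_\alpha\in M_\alpha$. Each $M_\alpha$ is transitive, since it contains an enumeration in type $\omega$ of each of its nonempty elements. Conditions (R1) and (R2) hold by the choice of $M_\alpha$, and (R3) holds because countably many null sets do not cover $2^{\mathbb N}$.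
\end{remark}

\begin{theorem}\label{thm:A}
CH $+$ \textup{(R)} implies that there is a counterexample to Naimark's Problem.
\end{theorem}

Principle (R) holds after adding $\aleph_1$ random reals to any model of CH (Section~\ref{sec:model}). It remains to choose the ground model so that no Suslin tree appears in the extension. A \emph{P-ideal} of countable subsets of $\omega_1$ is a family $I$ of countable subsets of $\omega_1$ that is closed under subsets and finite unions, contains all finite sets, and has the property that for all $X_n\in I$ $(n<\omega)$ there is $X\in I$ with every $X_n\setminus X$ finite. The Abraham--Todor\v{c}evi\'c dichotomy is the following statement.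
\begin{itemize}
\item[$(*)$] For every P-ideal $I$ of countable subsets of $\omega_1$, either some uncountable $A\subseteq\omega_1$ has all its countable subsets in $I$, or $\omega_1$ is a countable union of sets $A_n$ with $A_n\cap X$ finite for all $X\in I$.
\end{itemize}
Abraham and Todor\v{c}evi\'c \cite{AT} proved that if ZFC is consistent, then so is ZFC $+$ CH $+$ $(*)$.

\begin{theorem}\label{thm:B}
Assume $(*)$. Then there are no Suslin trees in any forcing extension by a measure algebra.
\end{theorem}

The model for Theorem~\ref{thm:main} is obtained by adding $\aleph_1$ random reals to a model of CH $+$ $(*)$. The construction behind Theorem~\ref{thm:A} gives more than one counterexample. The \emph{density} of a metric space is the least cardinality of a dense subset.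

\begin{theorem}\label{thm:D}
\begin{itemize}
\item[(a)] CH $+$ \textup{(R)} implies: for each $1\le m\le\aleph_0$ there is a unital, simple, nuclear C$^*$-algebra of density $\aleph_1$ with a unique tracial state, in which every finite set is approximately contained in unital copies of $M_{2^n}$, having exactly $m$ irreducible representations up to equivalence. Hence this conclusion is consistent with CH $+$ ``there is no Suslin tree''.
\item[(b)] No counterexample to Naimark's Problem has density less than $2^{\aleph_0}$.
\end{itemize}
\end{theorem}

The idea of Theorem~\ref{thm:A} is the following. Given two inequivalent pure states $\varphi,\psi$ of $M_{2^\infty}$, we find a family $(\Phi_s)_{s\in2^{\mathbb N}}$ of automorphisms of order two, all carrying $\varphi$ to $\psi$ (Section~\ref{sec:merge}). In the crossed product by $\Phi_s$ the two states become equivalent, and a pure state $\chi$ keeps a unique extension provided $\Phi_s$ moves its equivalence class. No single $s$ moves every class, but each class is moved by almost every $s$ (Section~\ref{sec:null}). A point $s$ as in (R3) therefore moves all classes known to $M_\beta$ at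 once, however many there are (Section~\ref{sec:construction}). Sections \ref{sec:suslin} and \ref{sec:model} contain the set theory and can be read independently of Sections \ref{sec:prelim}--\ref{sec:construction}. Theorem~\ref{thm:D}, which is not needed for Theorem~\ref{thm:main}, is proved in Section~\ref{sec:D}.

\section{Pure states and the algebra $M_{2^\infty}$}\label{sec:prelim}

A state $\chi$ of a C$^*$-algebra $A$ has a GNS triple $(\pi_\chi,H_\chi,\xi_\chi)$ with $\chi(a)=\langle\pi_\chi(a)\xi_\chi,\xi_\chi\rangle$ and $\xi_\chi$ cyclic. The state is \emph{pure} (an extreme point of the set of states) if and only if $\pi_\chi$ is irreducible. We write $P(A)$ for the set of pure states, and $\chi\sim\chi'$ if $\pi_\chi$ and $\pi_{\chi'}$ are equivalent. If $\pi$ is irreducible on $H$ and $\zeta\in H$ is a unit vector, the \emph{vector state} $\varphi_\zeta=\langle\pi(\cdot)\zeta,\zeta\rangle$ is pure and its GNS representation is equivalent to $\pi$. So counting irreducible representations is the same as counting $\sim$-classes in $P(A)$. For an automorphism $\Phi$ we write $\chi\Phi=\chi\circ\Phi$; since $\pi_{\chi\Phi}$ is equivalent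 to $\pi_\chi\circ\Phi$, composition with $\Phi$ preserves purity and $\sim$. For a unitary $v$ let $\operatorname{Ad}v(a)=vav^*$; then $\|\operatorname{Ad}v-\operatorname{Ad}w\|\le2\|v-w\|$. We use the following facts.

\begin{itemize}
\item[(K)] \emph{Kadison transitivity} (Glimm--Kadison; \cite[2.8.3]{Dix}). Let $\pi_1,\dots,\pi_n$ be pairwise inequivalent irreducible representations of a unital $A$ on $H_1,\dots,H_n$. Given self-adjoint operators $T_i$ on $H_i$ and finite-dimensional subspaces $F_i\subseteq H_i$, some self-adjoint $a\in A$ has $\pi_i(a)|_{F_i}=T_i|_{F_i}$ for all $i$.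
\item[(K$'$)] \emph{Unitary form.} Given finite orthonormal systems $(p^i_l)_{l\le r_i}$ and $(q^i_l)_{l\le r_i}$ in $H_i$, some unitary $w\in A$ has $\pi_i(w)p^i_l=q^i_l$ for all $i,l$.
\item[(N)] \emph{Norm distance.} Pure states at distance less than $2$ are equivalent. Unit vectors $\zeta,\zeta'$ in one irreducible representation satisfy $|\langle\zeta,\zeta'\rangle|^2=1-\frac14\|\varphi_\zeta-\varphi_{\zeta'}\|^2$.
\item[(X)] \emph{Extension.} A pure state of a C$^*$-subalgebra $B\subseteq A$ extends to a pure state of $A$. If it has only one extension to a state of $A$, that extension is pure.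
\end{itemize}

To derive (K$'$) from (K), let $F_i$ be the span of all $p^i_l$ and $q^i_l$, choose a unitary $\exp(\mathrm iT_i)$ on $F_i$ sending $p^i_l$ to $q^i_l$ with $T_i$ self-adjoint on $F_i$, extend $T_i$ by $0$, and take $a$ from (K). Since $F_i$ is invariant under $\pi_i(a)$, the unitary $w=\exp(\mathrm ia)$ acts on $F_i$ as $\exp(\mathrm iT_i)$. The second sentence of (X) follows from the first. From (K$'$) we obtain, for unital $A$,
\begin{equation}\label{eq:equiv}
\chi\sim\chi'\iff\chi'=\chi\circ\operatorname{Ad}v\ \text{ for some unitary }v\in A .
\end{equation}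
Indeed, if $\chi\sim\chi'$ then $\chi'=\varphi_\zeta$ for a unit vector $\zeta\in H_\chi$, and any unitary $v$ with $\pi_\chi(v^*)\xi_\chi=\zeta$ works; conversely $\chi\circ\operatorname{Ad}v$ is the vector state of $\pi_\chi(v^*)\xi_\chi$.

If $A$ is the closure of an increasing union of subalgebras $N_k$ with common unit and $\chi$ is a state with every $\chi|N_k$ pure, then $\chi$ is pure: if $\chi=\frac12(\chi_1+\chi_2)$, then $\chi_1$ and $\chi$ agree on each $N_k$.

The algebra $M_{2^\infty}=\bigotimes_{j\in\mathbb N}M_2$ is the completion of the increasing union of the algebras $M_2^{\otimes k}\cong M_{2^k}$. It is separable, simple and nuclear, and it has a unique tracial state. If $N\cong M_d$ is a unital subalgebra of a C$^*$-algebra $A$, then $A=N\otimes(N'\cap A)$, where $N'\cap A$ is the set of elements commuting with $N$, and each representation of $A$ has the form $\mathrm{id}\otimes\kappa$ on $\mathbb C^d\otimes K$ with $\kappa$ a representation of $N'\cap A$; it is irreducible if and only if $\kappa$ is.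

\begin{itemize}
\item[(G)] \emph{Glimm.} A separable unital C$^*$-algebra in which every finite set is approximately contained in unital subalgebras isomorphic to $M_{2^n}$, with $n$ arbitrarily large, is isomorphic to $M_{2^\infty}$. Any two unital copies of $M_{2^n}$ in $M_{2^\infty}$ are unitarily conjugate, so their relative commutants are isomorphic to $M_{2^\infty}$.
\end{itemize}

Our tool for proving that two states are inequivalent is that equivalent states agree far out in a tensor product.

\begin{lemma}\label{lem:central}
Let $A$ be the closure of an increasing union of subalgebras $N_k$ with common unit, and let $b_m\in A$ satisfy $\|b_m\|\le1$ and commute with $N_k$ whenever $m>k$. If $\chi\sim\chi'$ in $P(A)$, then $\chi(b_m)-\chi'(b_m)\to0$.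
\end{lemma}

\begin{proof}
Write $\chi'=\chi\circ\operatorname{Ad}v$. Then $|\chi'(b_m)-\chi(b_m)|\le\|vb_m-b_mv\|$. If $x\in N_k$ and $m>k$, the right side is at most $2\|v-x\|$, which can be made arbitrarily small.
\end{proof}

Let $\varepsilon_1,\varepsilon_2$ be the standard basis of $\mathbb C^2$, let $e,f$ be their vector states on $M_2$, and let
\[
\sigma^x=\begin{pmatrix}0&1\\1&0\end{pmatrix},\qquad
\sigma^y=\begin{pmatrix}0&-\mathrm i\\ \mathrm i&0\end{pmatrix},\qquad
\sigma^z=\begin{pmatrix}1&0\\0&-1\end{pmatrix}
\]
be the Pauli matrices. They are self-adjoint unitaries, any two of them anticommute, $\sigma^x\sigma^z=-\mathrm i\sigma^y$, $\sigma^y\sigma^z=\mathrm i\sigma^x$, and $e(\sigma^z)=1$, $f(\sigma^z)=-1$.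

\begin{example}\label{ex:many}
For $z\in2^{\mathbb N}$ let $\vartheta_z$ be the product state of $M_{2^\infty}$ whose $j$th factor is $e$ if $z(j)=0$ and $f$ if $z(j)=1$. It is pure. If $z,z'$ differ infinitely often, then $\vartheta_z\not\sim\vartheta_{z'}$ by Lemma~\ref{lem:central}, because their values at the copy of $\sigma^z$ in the $m$th factor differ by $\pm2$ for infinitely many $m$. For $r\in2^{\mathbb N}$ put $\hat r(n)=r(i)$, where $2^{i-1}$ is the largest power of $2$ dividing $n$. If $r\ne r'$ then $\hat r,\hat r'$ differ infinitely often. So $M_{2^\infty}$ has $2^{\aleph_0}$ pairwise inequivalent pure states $\vartheta_{\hat r}$, and by (N) they are at pairwise distance $2$.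
\end{example}

\section{Merging two classes of pure states}\label{sec:merge}

Consider first $\varphi=\bigotimes e$ and $\psi=\bigotimes f$ on $\bigotimes_jM_2$. In each factor, both $\sigma^x$ and $\sigma^y$ carry the line $\mathbb C\varepsilon_1$ to the line $\mathbb C\varepsilon_2$. Choose one of them, $g_j$, in the $j$th factor. The products $g_1\cdots g_k$ do not converge, since $\|g_{k+1}-1\|=2$, and they cannot, since $\varphi\not\sim\psi$. The automorphisms $\operatorname{Ad}(g_1\cdots g_k)$ do converge pointwise, and the limit carries $\varphi$ to $\psi$. Adjoining a unitary that implements the limit makes $\varphi$ and $\psi$ equivalent. What matters later is that we had a binary choice in every factor. The first lemma says that every pair of inequivalent pure states looks like this pair, up to factors on which the two states agree.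

\begin{lemma}[Normal form]\label{lem:normal}
Let $A\cong M_{2^\infty}$ and let $\varphi,\psi\in P(A)$ be inequivalent. There are mutually commuting unital subalgebras $C_j\cong M_{2^{l_j}}$ and $D_j\cong M_2$ $(j\in\mathbb N)$ and states $\rho_j\in P(C_j)$ such that, with $N_k=\bigotimes_{j\le k}(C_j\otimes D_j)$, the union $\bigcup_kN_k$ is dense in $A$ and
\[
\varphi=\bigotimes_j(\rho_j\otimes e),\qquad\psi=\bigotimes_j(\rho_j\otimes f).
\]
If moreover a finite or infinite sequence $\theta_1,\theta_2,\dots$ of pure states is given such that $\varphi,\psi,\theta_1,\theta_2,\dots$ are pairwise inequivalent, one can arrange that $\theta_i(\sigma^z_j)=0$ for all $j\ge i$, where $\sigma^z_j\in D_j$ is the copy of $\sigma^z$.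
\end{lemma}

\begin{proof}
Let $(a_n)$ be dense in $A$ and $N_0=\mathbb C1$. Suppose that $N_k\cong M_n$ is constructed and that $\varphi,\psi$ have the stated product form on $N_k$; in particular $\varphi|N_k$ and $\psi|N_k$ are pure. We enlarge $N_k$ three times: to gain density, to restore purity, and to make the two states agree outside one copy of $M_2$.

\emph{Density.} By (G), $N_k'\cap A\cong M_{2^\infty}$. Each $a_i$ is a finite sum of products of an element of $N_k$ and an element of $N_k'\cap A$. Approximating the finitely many second factors that occur for $i\le k+1$, we find a unital matrix algebra $Q_0\subseteq N_k'\cap A$ of $2$-power size such that $Q=N_k\otimes Q_0\cong M_d$ contains $a_1,\dots,a_{k+1}$ up to $\frac1{k+1}$. Let $R=Q'\cap A\cong M_{2^\infty}$, so $A=Q\otimes R$.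

\emph{Purity.} The restrictions of our states to $Q$ need not be pure, but each becomes pure on $Q$ tensored with a suitable second copy of $M_d$. Transitivity provides one such copy for all the states at once, together with a copy of $M_2$ on which we may prescribe them. Let $\Sigma$ consist of $\varphi$, $\psi$ and the $\theta_i$ with $i\le k+1$. For $\chi\in\Sigma$ write $\pi_\chi=\mathrm{id}\otimes\kappa_\chi$ on $\mathbb C^d\otimes K_\chi$. The $\kappa_\chi$ are irreducible representations of $R$, and they are pairwise inequivalent because the $\pi_\chi$ are. Write $\xi_\chi=\sum_{i\le r_\chi}x^\chi_i\otimes k^\chi_i$ with $k^\chi_i\in K_\chi$ orthonormal and $r_\chi\le d$; this is possible since $\xi_\chi\in\mathbb C^d\otimes K$ for a subspace $K$ of dimension at most $d$. Choose commuting unital subalgebras $Q_1^0\cong M_d$ and $D^0\cong M_2$ of $R$, and decompose $K_\chi=\mathbb C^d\otimes\mathbb C^2\otimes L_\chi$ accordingly. Fix an orthonormal basis $(b_i)$ of $\mathbb C^d$ and unit vectors $l_\chi\in L_\chi$, and put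
\[
\varepsilon_\varphi=\varepsilon_1,\qquad\varepsilon_\psi=\varepsilon_2,\qquad\varepsilon_{\theta_i}=(\varepsilon_1+\varepsilon_2)/\sqrt2 .
\]
By (K$'$) there is a unitary $w\in R$ with $\kappa_\chi(w)(b_i\otimes\varepsilon_\chi\otimes l_\chi)=k^\chi_i$ for all $\chi\in\Sigma$ and $i\le r_\chi$. This is the only place where inequivalence is used. With $\eta_\chi=\sum_ix^\chi_i\otimes b_i\in\mathbb C^d\otimes\mathbb C^d$ we have $\xi_\chi=(1\otimes\kappa_\chi(w))(\eta_\chi\otimes\varepsilon_\chi\otimes l_\chi)$. Let $Q_1=wQ_1^0w^*$ and $D=wD^0w^*$, identified with $M_d$ and $M_2$ through $\operatorname{Ad}w$. Since $w$ commutes with $Q$, the restriction of $\chi$ to $Q\otimes Q_1\otimes D=M_d\otimes M_d\otimes M_2$ is the vector state of $\eta_\chi\otimes\varepsilon_\chi$.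

\emph{Alignment.} Write $Q_0\otimes Q_1=B(Y)$, so that $\eta_\chi\in\mathbb C^n\otimes Y$. Let $\chi\in\{\varphi,\psi\}$. If $\eta_\chi=\sum_i\lambda_ix_i\otimes y_i$ is a Schmidt decomposition ($\lambda_i>0$, both families orthonormal), then $\chi|N_k=\sum_i\lambda_i^2\varphi_{x_i}$, and purity of $\chi|N_k$ leaves only one term: $\eta_\chi=x_\chi\otimes y_\chi$. The vectors $y_\varphi,y_\psi\in Y$ may differ, and we absorb the difference into a change of the tensor decomposition. Fix a unit vector $y_0\in Y$ and unitaries $u_1,u_2$ on $Y$ with $u_1y_0=y_\varphi$, $u_2y_0=y_\psi$. Let $e_{11},e_{22}$ be the diagonal matrix units of $M_2$, let $U=u_1\otimes e_{11}+u_2\otimes e_{22}\in B(Y)\otimes M_2$, and put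
\[
C_{k+1}=U(B(Y)\otimes1)U^*,\qquad D_{k+1}=U(1\otimes M_2)U^*,
\]
identified with $B(Y)$ and $M_2$ through $\operatorname{Ad}U$. Since $y_\varphi\otimes\varepsilon_1=U(y_0\otimes\varepsilon_1)$ and $y_\psi\otimes\varepsilon_2=U(y_0\otimes\varepsilon_2)$, on $N_{k+1}=N_k\otimes C_{k+1}\otimes D_{k+1}$ we have $\varphi=\varphi|N_k\otimes\rho_{k+1}\otimes e$ and $\psi=\psi|N_k\otimes\rho_{k+1}\otimes f$, where $\rho_{k+1}$ is the vector state of $y_0$. The unitary $U$ commutes with $1\otimes\sigma^z$, so $\sigma^z_{k+1}$ is the copy of $\sigma^z$ in $D$, and $\theta_i(\sigma^z_{k+1})=\langle\sigma^z\varepsilon_{\theta_i},\varepsilon_{\theta_i}\rangle=0$ for $i\le k+1$. Finally $N_{k+1}=Q\otimes Q_1\otimes D\supseteq Q$, which gives the density of $\bigcup_kN_k$.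
\end{proof}

For the rest of this section and the next, fix $A,\varphi,\psi,C_j,D_j,\rho_j,N_k$ as in Lemma~\ref{lem:normal}, and let $\sigma^x_j,\sigma^y_j,\sigma^z_j\in D_j$ be the Pauli matrices. For $s\in2^{\mathbb N}$ let $g_j=\sigma^x_j$ if $s(j)=0$ and $g_j=\sigma^y_j$ if $s(j)=1$, and let $G_k=g_1\cdots g_k$, a self-adjoint unitary in $N_k$. For $a\in N_k$ and $l\ge k$ we have $\operatorname{Ad}G_l(a)=\operatorname{Ad}G_k(a)$. Hence
\[
\Phi_s(a)=\lim_k\operatorname{Ad}G_k(a)
\]
exists for $a\in\bigcup_kN_k$, and by density for all $a\in A$, and defines an automorphism with $\Phi_s^2=\mathrm{id}$. On $N_k$ it depends only on $t=s|k$, and we write $\Phi_t$ for this map on $N_k$. Let $s+\delta_m$ denote $s$ with the $m$th digit flipped. Then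
\begin{align}
\varphi\Phi_s&=\psi,\label{eq:swap}\\
\Phi_s(\sigma^z_m)&=-\sigma^z_m,\label{eq:neg}\\
\Phi_{s+\delta_m}&=\Phi_s\circ\operatorname{Ad}\sigma^z_m.\label{eq:flip}
\end{align}
Here \eqref{eq:swap} holds because $g_j$ maps $\mathbb C\varepsilon_1$ to $\mathbb C\varepsilon_2$, \eqref{eq:neg} because $g_m$ anticommutes with $\sigma^z_m$, and \eqref{eq:flip} because $g_m\sigma^z_m$ is a scalar multiple of the other one of $\sigma^x_m,\sigma^y_m$.

The crossed product $B=A\rtimes_{\Phi}\mathbb Z_2$ by $\Phi=\Phi_s$ can be realized inside $M_2(A)$. Identify $a\in A$ with $\operatorname{diag}(a,\Phi(a))$ and let $u$ be the matrix with $1$ off the diagonal and $0$ on it. Then $u=u^*=u^{-1}$, $uau=\Phi(a)$, and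
\[
B=A+Au=\left\{\begin{pmatrix}x&y\\ \Phi(y)&\Phi(x)\end{pmatrix}:x,y\in A\right\}
\]
is a C$^*$-algebra containing $A$ with the same unit. The conditional expectation $\mathbb E(x+yu)=x$ reads off the upper left entry, so it is a unital, positive, contractive map $B\to A$ that is the identity on $A$. For each state $\chi$ of $A$, the state $\chi\mathbb E=\chi\circ\mathbb E$ extends $\chi$. To iterate the construction we need $B$ to be of the same kind as $A$, and to control the pure states of the limit we need to know when $\chi\mathbb E$ is the only extension.

\begin{lemma}\label{lem:crossed}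
Let $B=A\rtimes_{\Phi_s}\mathbb Z_2$.
\begin{itemize}
\item[(a)] $B\cong M_{2^\infty}$.
\item[(b)] If $\chi\in P(A)$ and $\chi\Phi_s\not\sim\chi$, then $\chi\mathbb E$ is the unique state of $B$ extending $\chi$, and it is pure.
\end{itemize}
\end{lemma}

\begin{proof}
Write $\Phi=\Phi_s$.

(a) On $N_k$ both $u$ and $G_k$ implement $\Phi$, so $c_k=uG_k$ should commute with $N_k$. Since $uG_ku=\Phi(G_k)=G_k$, the self-adjoint unitaries $u$ and $G_k$ commute and $c_k$ is a self-adjoint unitary. For $x\in N_k$ we get $c_kxc_k=uG_kxG_ku=\Phi(\Phi(x))=x$. Since $G_k$ commutes with $\sigma^z_{k+1}$, we get $c_k\sigma^z_{k+1}c_k=\Phi(\sigma^z_{k+1})=-\sigma^z_{k+1}$. Two anticommuting self-adjoint unitaries $c,\sigma$ generate a unital copy of $M_2$, with matrix units $\frac12(1\pm\sigma)$ and $\frac12(1\pm\sigma)c$. Hence $R_k=C^*(N_k,c_k,\sigma^z_{k+1})\cong N_k\otimes M_2$. We have $u=c_kG_k\in R_k$, so $N_k\cup\{u\}\subseteq R_k\subseteq C^*(N_{k+1},u)\subseteq R_{k+1}$, and $\bigcup_kR_k$ is dense in $A+Au$. Now (G) applies.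

(b) Let $\tilde\chi$ be a state of $B$ extending $\chi$ and let $x\in A$. We must show $\tilde\chi(xu)=0$. The plan is to find $a\in A$ that $\chi$ regards as $1$ and $\chi\Phi$ regards as $0$, and to move it across $u$. Let $\eta=\pi_{\chi\Phi}(\Phi(x)^*)\xi_{\chi\Phi}$. Since $\chi\Phi\not\sim\chi$, (K) gives a self-adjoint $a\in A$ with $\pi_\chi(a)\xi_\chi=\xi_\chi$ and $\pi_{\chi\Phi}(a)\eta=0$. Applying the function $t\mapsto\min(\max(t,0),1)$, which fixes the eigenvalues $1$ and $0$, we may assume $0\le a\le1$. Then $\tilde\chi((1-a)^2)\le\chi(1-a)=0$, so $\tilde\chi(y(1-a))=0$ for all $y\in B$ by the Cauchy--Schwarz inequality. Thus $\tilde\chi(xu)=\tilde\chi(xua)=\tilde\chi(x\Phi(a)u)$, and by Cauchy--Schwarz again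
\[
|\tilde\chi(x\Phi(a)u)|^2\le\chi(x\Phi(a)^2x^*)=(\chi\Phi)(\Phi(x)a^2\Phi(x)^*)=\|\pi_{\chi\Phi}(a)\eta\|^2=0 .
\]
So $\tilde\chi=\chi\mathbb E$, and this state is pure by (X).
\end{proof}

\begin{example}\label{ex:split}
Part (b) fails without its hypothesis, and for every $s$ the hypothesis fails for some $\chi$. Let $\chi=\bigotimes_j(\rho_j\otimes\chi_j)$ with $\chi_j$ the vector state of an eigenvector of $g_j$. Then $\chi$ is pure and $\chi\Phi_s=\chi$. The tensor product of $\chi$ with the vector state of $(\varepsilon_1\pm\varepsilon_2)/\sqrt2$ is a state of $M_2(A)$ whose value at $x+yu$ is $\frac12(\chi(x)+\chi\Phi_s(x))\pm\frac12(\chi(y)+\chi\Phi_s(y))=\chi(x)\pm\chi(y)$. These are two different extensions of $\chi$ to $B$.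
\end{example}

\section{Almost every $\Phi_s$ moves a given class}\label{sec:null}

For $\chi,\chi'\in P(A)$ let
\[
E(\chi,\chi')=\{s\in2^{\mathbb N}:\chi\Phi_s\sim\chi'\}.
\]
By Lemma~\ref{lem:crossed}(b), $E(\chi,\chi)$ contains all parameters $s$ that can be harmful to $\chi$. By Example~\ref{ex:split} the sets $E(\chi,\chi)$ cover $2^{\mathbb N}$. We show that each of them is small, and we begin with product states, where everything is explicit.

\begin{example}\label{ex:product}
Let $\chi=\bigotimes_j(\rho_j\otimes\chi_j)$ with $\chi_j\in P(D_j)$, and let $x_j,y_j,z_j$ be the values of $\chi$ at $\sigma^x_j,\sigma^y_j,\sigma^z_j$. The density matrix $\frac12(1+x_j\sigma^x+y_j\sigma^y+z_j\sigma^z)$ of $\chi_j$ has rank one, so its determinant vanishes, which says $x_j^2+y_j^2+z_j^2=1$. Let $s\in E(\chi,\chi)$. The automorphism $\Phi_s$ changes the sign of the two Pauli matrices in $D_m$ other than $g_m$, so by Lemma~\ref{lem:central} the values of $\chi$ at these two tend to $0$, and $|\chi(g_m)|\to1$. Hence for all large $m$ we have $s(m)=0$ if and only if $|x_m|>|y_m|$. So $s$ is determined by $\chi$ up to finitely many digits, and $E(\chi,\chi)$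 is countable.
\end{example}

\begin{example}\label{ex:bell}
In general $E(\chi,\chi)$ need not be countable. The unit vector $(\varepsilon_1\otimes\varepsilon_1+\varepsilon_2\otimes\varepsilon_2)/\sqrt2$ is an eigenvector of $\sigma^x\otimes\sigma^x$ with eigenvalue $1$ and of $\sigma^y\otimes\sigma^y$ with eigenvalue $-1$. Let $\chi$ be the product of the $\rho_j$ and of the vector states of this vector on $D_{2j-1}\otimes D_{2j}$. Then $\chi\Phi_s=\chi$ whenever $s(2j-1)=s(2j)$ for all $j$. These $s$ form an uncountable closed null set.
\end{example}

In both examples a harmful parameter does not stay harmful in the same way when a single far-out digit is flipped, while a set of positive measure is almost invariant under such flips. This is the mechanism in general. By \eqref{eq:flip}, flipping the $m$th digit conjugates by $\sigma^z_m$. A pure state that is almost invariant under this conjugation takes a value of modulus near $1$ at $\sigma^z_m$, whereas by \eqref{eq:neg} a state $\chi$ with $\chi\Phi_s\sim\chi$ takes a value near $0$.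

Fix a countable dense subset $\{q_i:i\in\mathbb N\}$ of $\bigcup_kN_k$, numbers $k(i)$ with $q_i\in N_{k(i)}$, and a countable dense subset $\{v_j:j\in\mathbb N\}$ of the unitary group of $A$.

\begin{proposition}\label{prop:null}
Let $\chi,\chi'\in P(A)$.
\begin{itemize}
\item[(a)] For every $r\in(0,1]$, $E(\chi,\chi')=\bigcup_jS_j^r$, where
\begin{align*}
S^r_j&=\{s:\|\chi'\circ\operatorname{Ad}v_j-\chi\Phi_s\|\le r\}\\
&=\{s:|\chi'(v_jq_iv_j^*)-\chi(\Phi_{s|k(i)}(q_i))|\le r\|q_i\|\text{ for all }i\}
\end{align*}
is a closed set.
\item[(b)] If $\mu(E(\chi,\chi'))>0$, then $|\chi'(\sigma^z_m)|\to1$.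
\item[(c)] $\mu(E(\chi,\chi))=0$.
\end{itemize}
\end{proposition}

\begin{proof}
(a) The two descriptions of $S^r_j$ agree because the $q_i$ are dense in $A$. In the second, the $i$th condition depends only on $s|k(i)$, so $S^r_j$ is closed. If $s\in S^r_j$, then $\chi\Phi_s\sim\chi'\circ\operatorname{Ad}v_j\sim\chi'$ by (N). If $s\in E(\chi,\chi')$, then $\chi\Phi_s=\chi'\circ\operatorname{Ad}w$ for a unitary $w$ by \eqref{eq:equiv}, and $s\in S^r_j$ whenever $\|v_j-w\|\le r/2$.

(b) Let $r\in(0,1]$. By (a) some $S=S^r_j$ has positive measure. Choose a clopen set $K$ with $\mu(S\triangle K)<\frac12\mu(S)$. For all large $m$ we have $K+\delta_m=K$, and since the flip preserves $\mu$,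
\[
\mu(S\triangle(S+\delta_m))\le\mu(S\triangle K)+\mu((K+\delta_m)\triangle(S+\delta_m))<\mu(S).
\]
So $S$ meets $S+\delta_m$: there is $s$ with $s,s+\delta_m\in S$. Let $\chi''=\chi'\circ\operatorname{Ad}v_j$. By \eqref{eq:flip},
\[
\|\chi''-\chi''\circ\operatorname{Ad}\sigma^z_m\|\le\|\chi''-\chi\Phi_{s+\delta_m}\|+\|(\chi\Phi_s-\chi'')\circ\operatorname{Ad}\sigma^z_m\|\le2r .
\]
The states $\chi''$ and $\chi''\circ\operatorname{Ad}\sigma^z_m$ are the vector states of $\xi=\xi_{\chi''}$ and $\pi_{\chi''}(\sigma^z_m)\xi$, whose inner product is $\chi''(\sigma^z_m)$. By (N), $|\chi''(\sigma^z_m)|^2\ge1-r^2$ for all large $m$. Since $\chi''\sim\chi'$, Lemma~\ref{lem:central} gives $\liminf_m|\chi'(\sigma^z_m)|\ge\sqrt{1-r^2}$. Let $r\to0$.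

(c) Suppose $\mu(E(\chi,\chi))>0$. Then $|\chi(\sigma^z_m)|\to1$ by (b). Take any $s\in E(\chi,\chi)$. By \eqref{eq:neg} and Lemma~\ref{lem:central}, $2|\chi(\sigma^z_m)|=|\chi\Phi_s(\sigma^z_m)-\chi(\sigma^z_m)|\to0$, a contradiction.
\end{proof}

\section{A counterexample from CH and (R)}\label{sec:construction}

We prove Theorem~\ref{thm:A}. Suppose that $A$ is the union of a chain $(A_\alpha)_{\alpha<\omega_1}$ built by crossed products, and let $\varphi\in P(A)$. If at some step we make $\varphi|A_\gamma$ equivalent to a distinguished state $\theta_\gamma$, this says something about $\varphi$ only if $\varphi$ is determined by $\varphi|A_\gamma$. By Example~\ref{ex:split} we cannot give unique extensions to all pure states of all $A_\alpha$. We give them to those states of $A_\alpha$ that are known to $M_\alpha$, which is possible by (R1), (R3) and Proposition~\ref{prop:null}, and (R2) then shows that every $\varphi$ has such a restriction.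

\subsection*{The construction}
Let $(M_\alpha)$ witness (R). Put $\delta_\alpha=\omega(1+\alpha)$, so that $\delta_0=\omega$, $\delta_{\alpha+1}=\delta_\alpha+\omega$, and $\delta_\lambda=\sup_{\alpha<\lambda}\delta_\alpha$ for limit $\lambda$. By recursion we build:
\begin{itemize}
\item algebras $A_\alpha\cong M_{2^\infty}$, increasing with common unit, with $A_\lambda=\overline{\bigcup_{\alpha<\lambda}A_\alpha}$ for limit $\lambda$;
\item unital positive contractions $\mathbb E^\gamma_\alpha:A_\gamma\to A_\alpha$ $(\alpha\le\gamma)$ that are the identity on $A_\alpha$ and satisfy $\mathbb E^\gamma_\alpha\mathbb E^{\gamma'}_\gamma=\mathbb E^{\gamma'}_\alpha$;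
\item elements $a_\xi$ such that $\{a_\xi:\xi<\delta_\alpha\}$ is a dense subset of $A_\alpha$.
\end{itemize}
The elements $a_\xi$ turn states into hereditarily countable objects. A state $\chi\in P(A_\alpha)$ is \emph{protected} if the sequence $(\chi(a_\xi))_{\xi<\delta_\alpha}$ belongs to $M_\alpha$. For $\chi\in P(A_\alpha)$ and $\gamma\ge\alpha$ we write $\chi_\gamma=\chi\mathbb E^\gamma_\alpha$. Along the recursion we verify:
\begin{equation}\label{eq:claim}
\begin{gathered}
\text{if $\alpha\le\gamma$ and $\chi\in P(A_\alpha)$ is protected, then $\chi_\gamma$ is pure}\\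
\text{and is the only state of $A_\gamma$ extending $\chi$.}
\end{gathered}
\end{equation}

\emph{Start.} Let $A_0=M_{2^\infty}$, let $(a_\xi)_{\xi<\omega}$ be a recursive enumeration of the $\mathbb Q(\mathrm i)$-span of the standard matrix units, and let $\theta_0=\bigotimes e$. The sequence $(\theta_0(a_\xi))_{\xi<\omega}$ is recursive, so it lies in $M_0$ and $\theta_0$ is protected. Put $\theta_\gamma=\theta_0\mathbb E^\gamma_0$.

\emph{Bookkeeping.} A state of $A_\alpha$ is determined by countably many complex numbers, so CH gives $|P(A_\alpha)|\le\aleph_1$. This is the only use of CH. When $A_\alpha$ is built, fix an enumeration $(\psi^\alpha_\xi)_{\xi<\omega_1}$ of $P(A_\alpha)$. Fix in advance a surjection $b:\omega_1\to\omega_1\times\omega_1$ such that $b(\gamma)=(\eta,\xi)$ implies $\eta\le\gamma$: take a map that assumes every value uncountably often, and change it to $(0,0)$ where the condition fails.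

\emph{Limit $\lambda$.} A finite subset of $A_\lambda$ is approximately contained in some $A_\alpha\cong M_{2^\infty}$ with $\alpha<\lambda$, so $A_\lambda\cong M_{2^\infty}$ by (G). The maps $\mathbb E^\gamma_\alpha$ $(\alpha\le\gamma<\lambda)$ extend one another, and $\mathbb E^\lambda_\alpha$ is their common continuous extension.

\emph{Step from $\gamma$ to $\gamma+1$.} By \eqref{eq:claim} at $\gamma$, the state $\theta_\gamma$ is pure. Let $b(\gamma)=(\eta,\xi)$ and $\psi=\psi^\eta_\xi\mathbb E^\gamma_\eta$. The step is \emph{active} if $\psi$ is pure and $\psi\not\sim\theta_\gamma$. If it is not active, let $A_{\gamma+1}=A_\gamma$ and $\mathbb E^{\gamma+1}_\gamma=\mathrm{id}$. If it is active, apply Lemma~\ref{lem:normal} to $A_\gamma$, $\varphi=\theta_\gamma$ and $\psi$, and fix $q_i,k(i),v_j$ as in Section~\ref{sec:null}. We record, in one hereditarily countable object, enough information to compute the sets $E(\chi_\gamma,\chi'_\gamma)$ from the codes of $\chi$ and $\chi'$. Let $\Lambda$ be the set of triples $(0,i,j)$ with $i,j\in\mathbb N$ and $(1,i,t)$ with $i\in\mathbb N$, $t\in2^{k(i)}$, and put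
\[
y_{(0,i,j)}=v_jq_iv_j^*,\qquad y_{(1,i,t)}=\Phi_t(q_i).
\]
For $\alpha\le\gamma$, $\ell\in\Lambda$ and $n\in\mathbb N$ choose $F(\alpha,\ell,n)<\delta_\alpha$ with $\|\mathbb E^\gamma_\alpha(y_\ell)-a_{F(\alpha,\ell,n)}\|<\frac1n$. The tuple $c_\gamma=(F,(k(i))_i,(\|q_i\|)_i)$ belongs to $H(\omega_1)$. By (R1) there is $\beta(\gamma)\ge\gamma$ with $c_\gamma\in M_{\beta(\gamma)}$, and by (R3) there is $s$ outside all null $F_\sigma$ sets coded in $M_{\beta(\gamma)}$. Let $A_{\gamma+1}=A_\gamma\rtimes_{\Phi_s}\mathbb Z_2$, which is isomorphic to $M_{2^\infty}$ by Lemma~\ref{lem:crossed}(a), and $\mathbb E^{\gamma+1}_\gamma=\mathbb E$. In both cases let $\mathbb E^{\gamma+1}_\alpha=\mathbb E^\gamma_\alpha\mathbb E^{\gamma+1}_\gamma$ and choose $\{a_\xi:\delta_\gamma\le\xi<\delta_{\gamma+1}\}$ dense in $A_{\gamma+1}$.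

\subsection*{Protected states extend uniquely}

\begin{lemma}\label{lem:coding}
Let step $\gamma$ be active, let $\alpha,\alpha'\le\gamma$, and let $\chi\in P(A_\alpha)$ and $\chi'\in P(A_{\alpha'})$ be protected, with $\chi_\gamma$ and $\chi'_\gamma$ pure. Then $E(\chi_\gamma,\chi'_\gamma)$ is an $F_\sigma$ set coded in $M_{\beta(\gamma)}$.
\end{lemma}

\begin{proof}
Let $M=M_{\beta(\gamma)}$. It contains $c_\gamma$ and, since $M_\alpha\cup M_{\alpha'}\subseteq M$, the ordinals $\alpha,\alpha'$ and the sequences $(\chi(a_\xi))_{\xi<\delta_\alpha}$ and $(\chi'(a_\xi))_{\xi<\delta_{\alpha'}}$. For $\ell\in\Lambda$ we have $|\chi_\gamma(y_\ell)-\chi(a_{F(\alpha,\ell,n)})|<\frac1n$. So $\chi_\gamma(y_\ell)$ is the limit of a sequence that belongs to $M$. A transitive model of ZFC$^-$ computes limits, sums, moduli and inequalities of complex numbers correctly, so the function $\ell\mapsto\chi_\gamma(y_\ell)$ belongs to $M$. The same holds for $\ell\mapsto\chi'_\gamma(y_\ell)$, with $\alpha'$ in place of $\alpha$. Hence $M$ contains the sequence of trees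
\[
T_j=\{t\in2^{<\omega}:|\chi'_\gamma(y_{(0,i,j)})-\chi_\gamma(y_{(1,i,t|k(i))})|\le\|q_i\|\text{ for all $i$ with }k(i)\le|t|\}.
\]
We have $[T_j]=S^1_j$, so $E(\chi_\gamma,\chi'_\gamma)=\bigcup_j[T_j]$ by Proposition~\ref{prop:null}(a).
\end{proof}

We verify \eqref{eq:claim} by induction on $\gamma$. For $\alpha=\gamma$ there is nothing to prove, and an inactive step changes nothing. Let $\gamma$ be a limit, $\alpha<\gamma$, and let $\tilde\chi$ be a state of $A_\gamma$ extending $\chi$. For $\alpha\le\gamma'<\gamma$ the restriction $\tilde\chi|A_{\gamma'}$ equals $\chi_{\gamma'}=\chi_\gamma|A_{\gamma'}$ by induction, so $\tilde\chi=\chi_\gamma$ by density, and $\chi_\gamma$ is pure by (X). Now let step $\gamma$ be active and $\alpha\le\gamma$. By induction $\chi_\gamma$ is pure, and every extension of $\chi$ to $A_{\gamma+1}$ extends $\chi_\gamma$. The set $E(\chi_\gamma,\chi_\gamma)$ is coded in $M_{\beta(\gamma)}$ by Lemma~\ref{lem:coding} and null by Proposition~\ref{prop:null}(c), so it does not contain $s$. By Lemma~\ref{lem:crossed}(b), $\chi_{\gamma+1}=\chi_\gamma\mathbb E$ is pure and is the only extension of $\chi_\gamma$. This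 proves \eqref{eq:claim}.

\subsection*{The limit algebra}
Let $A=\bigcup_{\alpha<\omega_1}A_\alpha$. A sequence in $A$ lies in a single $A_\alpha$, so $A$ is complete. It is unital and infinite-dimensional, while $\mathcal K(H)$ is unital only for finite-dimensional $H$; so $A$ is not isomorphic to any $\mathcal K(H)$. Let $\theta$ be the state with $\theta|A_\alpha=\theta_\alpha$. It is pure because all $\theta_\alpha$ are. It remains to show that every $\varphi\in P(A)$ is equivalent to $\theta$. A restriction of a pure state need not be pure, so we first show that purity reflects to many stages.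

\begin{lemma}\label{lem:club}
If $\varphi\in P(A)$, then $\varphi|A_\alpha$ is pure for all $\alpha$ in some club.
\end{lemma}

\begin{proof}
Let $(\pi,H,\Omega)$ be the GNS triple of $\varphi$ and $x_\eta=\pi(a_\eta)\Omega$. Irreducibility is witnessed by contractions: if $x,y\in H$, $x\ne0$ and $\|y\|\le\|x\|$, some $a\in A$ has $\|a\|\le1$ and $\pi(a)x=y$. To see this, write $y=\|y\|\,h$ with $h$ a unit vector and let $y_\pm=(\|y\|\pm\mathrm i\sqrt{\|x\|^2-\|y\|^2})\,h$. Then $\|y_\pm\|=\|x\|$, by (K$'$) there are unitaries $w_\pm$ with $\pi(w_\pm)x=y_\pm$, and $a=\frac12(w_++w_-)$ works. For $\eta,\zeta<\omega_1$ with $0\ne\|x_\eta\|\ge\|x_\zeta\|$ choose such an $a$ with $\pi(a)x_\eta=x_\zeta$ and an ordinal $k(\eta,\zeta)$ with $a\in A_{k(\eta,\zeta)}$. The set of $\alpha$ such that $k(\eta,\zeta)\le\alpha$ for all such $\eta,\zeta<\delta_\alpha$ is club: it is closed because $\alpha\mapsto\delta_\alpha$ is continuous, and it contains $\sup_n\alpha_n$ for any increasing sequence in which $\alpha_{n+1}$ bounds the countably many $k(\eta,\zeta)$ with $\eta,\zeta<\delta_{\alpha_n}$.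

Fix such an $\alpha$. The GNS representation of $\varphi|A_\alpha$ is the action of $A_\alpha$ on $H_\alpha=\overline{\pi(A_\alpha)\Omega}$, in which $\{x_\eta:\eta<\delta_\alpha\}$ is dense. Let $L\subseteq H_\alpha$ be a nonzero closed $A_\alpha$-invariant subspace, $v\in L$ with $\|v\|=2$, and $0<\varepsilon<1$. Pick $\eta<\delta_\alpha$ with $\|x_\eta-v\|<\varepsilon$; then $\|x_\eta\|>1$. For every $\zeta<\delta_\alpha$ with $\|x_\zeta\|\le1$ there is $a\in A_\alpha$ with $\|a\|\le1$ and $\pi(a)x_\eta=x_\zeta$, so $\operatorname{dist}(x_\zeta,L)\le\|\pi(a)(x_\eta-v)\|<\varepsilon$. As $\varepsilon$ is arbitrary, $L$ contains these $x_\zeta$, which are dense in the unit ball of $H_\alpha$. So $L=H_\alpha$, the representation is irreducible, and $\varphi|A_\alpha$ is pure.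
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\varphi\in P(A)$. Fix a recursive bijection $\iota:\mathbb Q\times\{0,1\}\to\omega$ and code a complex number $z$ by the set $\{\iota(p,0):p<\operatorname{Re}z\}\cup\{\iota(p,1):p<\operatorname{Im}z\}$. Let $X\subseteq\omega_1$ consist of all $\omega\xi+n$ with $n$ in the code of $\varphi(a_\xi)$. The $\alpha$ with $\omega\alpha=\alpha=\delta_\alpha$ form a club, and for these $\alpha$ the sequence $(\varphi(a_\xi))_{\xi<\delta_\alpha}$ is computed from $\alpha$ and $X\cap\alpha$. By (R2) and Lemma~\ref{lem:club} there is such an $\alpha$ with $X\cap\alpha\in M_\alpha$ and $\chi=\varphi|A_\alpha$ pure. Since $\alpha\in M_\alpha$, the state $\chi$ is protected. By \eqref{eq:claim} it has a unique extension to each $A_\gamma$, so $\varphi$ is its only extension to $A$.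

Let $\chi=\psi^\alpha_\xi$ and $b(\gamma)=(\alpha,\xi)$, so $\gamma\ge\alpha$. The state $\psi$ considered at step $\gamma$ is $\chi_\gamma$, which is pure by \eqref{eq:claim}. If $\psi\sim\theta_\gamma$, then $\psi=\theta_\gamma\circ\operatorname{Ad}v$ for a unitary $v\in A_\gamma$, and $\theta\circ\operatorname{Ad}v$ extends $\psi$. Otherwise step $\gamma$ is active, and for the unitary $u\in A_{\gamma+1}$ implementing $\Phi_s$ the restriction of $\theta\circ\operatorname{Ad}u$ to $A_\gamma$ is $\theta_\gamma\Phi_s=\psi$ by \eqref{eq:swap}. In both cases a unitary conjugate of $\theta$ extends $\psi$, hence $\chi$, and therefore equals $\varphi$. So $\varphi\sim\theta$.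
\end{proof}

\section{The P-ideal dichotomy and measure algebras}\label{sec:suslin}

We prove Theorem~\ref{thm:B}. A \emph{tree} is a partial order in which the set of predecessors of each node is well-ordered. The order type of this set is the \emph{level} of the node, and the \emph{height} is the least ordinal that is not a level. Two nodes below a common node are comparable, and a node of level $\gamma'$ has exactly one predecessor of each level $\gamma<\gamma'$.

A \emph{measure algebra} is a complete Boolean algebra $\mathbb B$ with a countably additive $\nu:\mathbb B\to[0,1]$ such that $\nu(1)=1$ and $\nu(b)>0$ for $b\ne0$. A family of pairwise disjoint nonzero elements is countable, since at most $n$ of them have measure at least $\frac1n$; this is the countable chain condition (ccc). We force with the nonzero elements of $\mathbb B$. Each statement $\Psi$ about the extension has a Boolean value $[\![\Psi]\!]\in\mathbb B$; it holds in $V[G]$ if and only if $[\![\Psi]\!]$ belongs to the generic ultrafilter $G$, and $p$ \emph{forces} $\Psi$ if $p\le[\![\Psi]\!]$. We write $\Vdash\Psi$ if $[\![\Psi]\!]=1$. Quantifiers over a set of the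 ground model become suprema and infima in $\mathbb B$. By the ccc, $\omega_1$ is preserved, and if $\Vdash$ ``$\dot Y$ is a countable subset of $\omega_1$'', then $\Vdash\dot Y\subseteq\beta$ for some $\beta<\omega_1$, because only countably many values of $\sup\dot Y$ have nonzero Boolean value. The Borel--Cantelli lemma reads: if $\sum_n\nu(b_n)<\infty$, then $\bigwedge_m\bigvee_{n\ge m}b_n=0$, that is, $\Vdash$ ``only finitely many $b_n$ belong to $\dot G$''. We also use Fodor's lemma (a function $h$ on a stationary set with $h(\gamma)<\gamma$ is constant on a stationary subset) and the fact that a countable union of nonstationary sets is nonstationary.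

\begin{lemma}\label{lem:chain}
Let $T$ be a tree in which every node has countably many predecessors, and let $Y\subseteq T$ be uncountable with no antichain of size $N$, for some finite $N$. Then $Y$ contains an uncountable chain.
\end{lemma}

\begin{proof}
Let $F\subseteq Y$ be an antichain of the largest possible size $n$. Each $y\in Y$ is comparable with some element of $F$, and only countably many $y$ lie below or at an element of $F$. So $Y_x=\{y\in Y:x<y\}$ is uncountable for some $x\in F$. If $y\in Y_x$ and $x'\in F\setminus\{x\}$, then $y$ and $x'$ are incomparable: $y\le x'$ would give $x<x'$, and $x'\le y$ would put $x$ and $x'$ below or at the same node. If $y,y'\in Y_x$ were incomparable, then $(F\setminus\{x\})\cup\{y,y'\}$ would be an antichain of size $n+1$. So $Y_x$ is a chain.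
\end{proof}

The argument is easiest to see for the trivial algebra $\mathbb B=\{0,1\}$, where the theorem says that $(*)$ itself excludes Suslin trees. Given a Suslin tree on $\omega_1$, let $I$ be the ideal of countable sets $X$ such that every node has only finitely many predecessors in $X$. The first alternative of $(*)$ gives an uncountable set whose elements have finite rank in it, hence an uncountable antichain. The second gives an uncountable $A$ with no infinite subset in $I$. Then for each $\gamma$ all but finitely many points of $A$ of level below $\gamma$ lie below one of finitely many nodes $s_0,\dots,s_k$. After stabilizing $k$ and the finite exceptional set $K$, the set $A\setminus K$ has no antichain of size $k+2$, and Lemma~\ref{lem:chain} gives an uncountable chain. For general $\mathbb B$ the statement ``$x$ lies below one of $s_0,\dots,s_k$'' holds only with probability at least $\varepsilon$, on an event that depends on $\gamma$. The new step is to remove this dependence by taking a limit along an ultrafilter.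

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Suppose that some $p\ne0$ forces that $\dot T$ is a Suslin tree. Replacing $\mathbb B$ by $\{b:b\le p\}$ and $\nu$ by $\nu/\nu(p)$, we assume $p=1$. The levels of a Suslin tree are nonempty countable antichains. The disjoint union of $\omega$ copies of a Suslin tree is a Suslin tree with countably infinite levels, since a chain lies in one copy and an antichain is a countable union of antichains of the copies. After this replacement and a relabeling, we assume that $\dot T=(\omega_1,\dot<)$ with $\alpha$th level $[\omega\alpha,\omega\alpha+\omega)$. Thus the levels lie in the ground model and only the order is random. Put $b_{x,t}=[\![x\,\dot<\,t]\!]$, and let $I$ be the set of countable $X\subseteq\omega_1$ such that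
\[
\Vdash\text{``}\{x\in X:x\,\dot<\,t\}\text{ is finite''}\qquad\text{for every }t\in\omega_1 .
\]
Membership in $I$ needs to be tested on countably many $t$ only:
\begin{itemize}
\item[(O)] If $X\subseteq\omega\gamma$ with $\gamma<\omega_1$ and the displayed condition holds for all $t<\omega\gamma+\omega$, then $X\in I$.
\end{itemize}
Indeed, in the extension a node $t$ of level above $\gamma$ has a predecessor $t'$ of level $\gamma$, and an element of $X$ below $t$ has level below $\gamma$ and is comparable with $t'$, so it lies below $t'$.

\emph{$I$ is a P-ideal.} It is an ideal containing the finite sets. Let $X_n\in I$ $(n<\omega)$, choose $\gamma<\omega_1$ with $\bigcup_nX_n\subseteq\omega\gamma$, and write $\omega\gamma+\omega=\{s_i:i<\omega\}$. Fix $n,i$ and let $F$ run through an increasing sequence of finite sets with union $X_n$. The elements $\bigvee_{x\in X_n\setminus F}b_{x,s_i}$ decrease, and their infimum is the Boolean value of ``infinitely many $x\in X_n$ lie below $s_i$'', which is $0$. So their measures tend to $0$, and there is a finite $F_n\subseteq X_n$ with $\nu(\bigvee_{x\in X_n\setminus F_n}b_{x,s_i})<2^{-n}$ for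 all $i\le n$. Let $X=\bigcup_n(X_n\setminus F_n)$. For each $i$, Borel--Cantelli shows that in the extension only finitely many of the sets $X_n\setminus F_n$ contain a point below $s_i$, and each contains finitely many such points because $X_n\in I$. By (O), $X\in I$, and $X_n\setminus X\subseteq F_n$.

Now apply $(*)$ to $I$.

\emph{First alternative.} Let $A$ be uncountable with all countable subsets in $I$. In the extension $A$ is uncountable, and a node $t$ of level $\gamma$ has finitely many predecessors in $A$, because they lie in $A\cap\omega\gamma\in I$. Let $r(x)$ be the number of predecessors of $x$ in $A$. If $x<y$ are in $A$, then $r(x)<r(y)$. So the sets $\{x\in A:r(x)=k\}$ are antichains covering $A$, and one of them is uncountable, a contradiction.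

\emph{Second alternative.} One of the sets $A_n$ is uncountable; call it $A$. No infinite subset of $A$ is in $I$.

\emph{Step 1: finitely many nodes cover with probability $\varepsilon$.} Let $\gamma>0$ satisfy $\omega\gamma=\gamma$; such $\gamma$ are limit ordinals and form a club. Write $\gamma+\omega=\{s^\gamma_i:i<\omega\}$. For some $k=k_\gamma$ the set
\[
K_\gamma=\{x\in A\cap\gamma:\nu(b_{x,s^\gamma_i})<2^{-k}\text{ for all }i\le k\}
\]
is finite. Otherwise there are distinct $x_n\in A\cap\gamma$ with $\nu(b_{x_n,s^\gamma_i})<2^{-n}$ for $i\le n$, and Borel--Cantelli and (O) put the infinite set $\{x_n:n<\omega\}\subseteq A$ into $I$. We have $\sup K_\gamma<\gamma$, so by Fodor's lemma $\sup K_\gamma$ has a constant value $\tau$ on a stationary set. There are countably many pairs consisting of an integer and a finite subset of $\tau+1$, so there are a stationary set $\Gamma$, an integer $k$ and a finite set $K$ with $k_\gamma=k$ and $K_\gamma=K$ for all $\gamma\in\Gamma$. Let $\varepsilon=2^{-k}$ and $c^\gamma_x=\bigvee_{i\le k}b_{x,s^\gamma_i}$. Then $\nu(c^\gamma_x)\ge\varepsilon$ whenever $x\in A\setminus K$ and $x<\gamma\in\Gamma$.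

\emph{Step 2: removing the dependence on $\gamma$.} Let $\mathcal U$ be an ultrafilter on $\Gamma$ containing all final segments of $\Gamma$. For $x\in A\setminus K$ and $r\in\mathbb B$ let
\[
\lambda_x(r)=\lim_{\gamma\to\mathcal U}\nu(r\wedge c^\gamma_x).
\]
Then $\lambda_x$ is finitely additive, $0\le\lambda_x\le\nu$, and $\lambda_x(1)\ge\varepsilon$. It is countably additive, since for disjoint $r_n$ the remainder $\lambda_x(\bigvee_{n>m}r_n)\le\nu(\bigvee_{n>m}r_n)$ tends to $0$. There is $d_x\ne0$ such that
\begin{equation}\label{eq:heavy}
\lambda_x(r)\ge\varepsilon\,\nu(r)\qquad\text{for all }r\le d_x .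
\end{equation}
Otherwise every nonzero element lies above a nonzero $r$ with $\lambda_x(r)<\varepsilon\nu(r)$. A maximal disjoint family of such $r$ is countable with supremum $1$, and summing over it gives $\lambda_x(1)<\varepsilon$.

\emph{Step 3: an uncountable set with bounded antichains.} Let $\dot Y$ name $\{x\in A\setminus K:d_x\in\dot G\}$, so that $[\![x\in\dot Y]\!]=d_x$. If $\dot Y$ were forced to be countable, then $\Vdash\dot Y\subseteq\beta$ for some $\beta<\omega_1$, contradicting $d_x\ne0$ for $x\in A\setminus(K\cup\beta)$. So some $q\ne0$ forces that $\dot Y$ is uncountable. Fix $N$ with $N\varepsilon>k+1$. We claim that $\Vdash$ ``$\dot Y$ has no antichain of size $N$''. Otherwise there are $r\ne0$ and distinct $x_1,\dots,x_N$ such that $r$ forces them to be pairwise incomparable elements of $\dot Y$. Then $r\le d_{x_j}$ for all $j$, and \eqref{eq:heavy} gives $\sum_j\lambda_{x_j}(r)\ge N\varepsilon\nu(r)>(k+1)\nu(r)$. Hence there is $\gamma\in\Gamma$ with $\sum_j\nu(r\wedge c^\gamma_{x_j})>(k+1)\nu(r)$. Partition $r$ into the finitely many nonzero pieces $r'$ that lie below or are disjoint from each $c^\gamma_{x_j}$. The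 left side equals $\sum_{r'}\nu(r')\,|\{j:r'\le c^\gamma_{x_j}\}|$, so some piece $r'$ lies below $k+2$ of the $c^\gamma_{x_j}$. This $r'$ forces that each of $k+2$ points lies below one of the $k+1$ nodes $s^\gamma_0,\dots,s^\gamma_k$. So it forces that two of them lie below the same node and are comparable, contradicting $r'\le r$.

In an extension with $q\in G$, Lemma~\ref{lem:chain} applied to $Y$ gives an uncountable chain in the Suslin tree, a contradiction.
\end{proof}

\section{The random model}\label{sec:model}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By \cite{AT}, let $W$ be a model of ZFC $+$ CH $+$ $(*)$. In $W$ consider the product $\sigma$-algebra on $2^{\omega_1\times\mathbb N}$ with the fair coin measure, and let $(\mathbb B,\nu)$ be its quotient by the null sets. This is a measure algebra; by the ccc every supremum in it is the supremum of a countable subfamily. The sets that depend on countably many coordinates form a $\sigma$-algebra containing the cylinders, so every element of $\mathbb B$ is represented by such a set. For $\alpha<\omega_1$ let $\mathbb B_\alpha$ consist of the elements represented by sets depending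 only on coordinates in $\alpha\times\mathbb N$. Then $\mathbb B_\alpha$ is closed under the suprema and complements of $\mathbb B$, and $\mathbb B=\bigcup_\alpha\mathbb B_\alpha$. Let $G$ be $\mathbb B$-generic over $W$. Then $G_\alpha=G\cap\mathbb B_\alpha$ is $\mathbb B_\alpha$-generic over $W$, and $W[G_\alpha]\subseteq W[G_\beta]\subseteq W[G]$ for $\alpha\le\beta$. Define $s_\beta\in2^{\mathbb N}$ by letting $s_\beta(n)=1$ if and only if the class of $\{z:z(\beta,n)=1\}$ belongs to $G$. We show that $W[G]$ is the required model.

\emph{No Suslin tree.} This is Theorem~\ref{thm:B} applied in $W$.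

\emph{CH.} An element of $\mathbb B$ is given by a countable set $S$ of coordinates and a Borel subset of $2^S$, so $|\mathbb B|\le\aleph_1^{\aleph_0}\cdot2^{\aleph_0}=\aleph_1$ by CH in $W$. A set $x\subseteq\omega$ in $W[G]$ is determined by $G$ and the sequence $([\![n\in\dot x]\!])_{n<\omega}\in W$, and there are $\aleph_1^{\aleph_0}=\aleph_1$ such sequences.

\emph{Principle (R).} Let $M_\alpha=H(\omega_1)^{W[G_\alpha]}$. These are increasing transitive models of ZFC$^-$ with $\alpha\in M_\alpha$.

(R1) A set $x\in H(\omega_1)^{W[G]}$ is recovered, by the Mostowski collapse, from a relation on $\omega$ isomorphic to membership on the transitive closure of $\{x\}$. The countably many Boolean values that determine this relation lie in some $\mathbb B_\alpha$. So the relation lies in $W[G_\alpha]$, and $x$ is hereditarily countable there.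

(R2) Let $\dot X$ name $X\subseteq\omega_1$. In $W$ choose $h(\xi)<\omega_1$ with $[\![\xi\in\dot X]\!]\in\mathbb B_{h(\xi)}$. The set of $\alpha$ with $h(\xi)\le\alpha$ for all $\xi<\alpha$ is club, in $W$ and in $W[G]$. For such $\alpha$ we have $X\cap\alpha=\{\xi<\alpha:[\![\xi\in\dot X]\!]\in G_\alpha\}\in W[G_\alpha]$, and this set is hereditarily countable there.

(R3) We show that $s_\beta$ lies in no null $F_\sigma$ set coded in $M_\beta$. It suffices to show $s_\beta\notin[T]$ for each tree $T\in W[G_\beta]$ with $[T]$ null. By \eqref{eq:measure}, nullness of $[T]$ is the statement $\lim_l|T\cap2^l|2^{-l}=0$, which has the same meaning in $W[G_\beta]$ and in $W[G]$. Let $\dot T$ be a $\mathbb B_\beta$-name for $T$ and let $p\in G_\beta$ force that $\dot T$ is a tree with this property. Fix $n\ge1$ and let $\dot l$ be a $\mathbb B_\beta$-name for the least $l$ with $|\dot T\cap2^l|2^{-l}<\frac1n$. For $l<\omega$ and $t\subseteq2^l$ with $|t|2^{-l}<\frac1n$ put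
\[
a_{l,t}=p\wedge[\![\dot l=l\text{ and }\dot T\cap2^l=t]\!]\in\mathbb B_\beta .
\]
These countably many elements partition $p$, and $a_{l,t}$ forces that $\dot s_\beta\in[\dot T]$ implies $\dot s_\beta|l\in t$. The element $[\![\dot s_\beta|l\in t]\!]$ has measure $|t|2^{-l}$ and depends only on coordinates in $\{\beta\}\times\mathbb N$, which is disjoint from $\beta\times\mathbb N$; so it is independent of $a_{l,t}$. Therefore
\[
\nu\big(p\wedge[\![\dot s_\beta\in[\dot T]]\!]\big)\le\sum_{l,t}\nu\big(a_{l,t}\wedge[\![\dot s_\beta|l\in t]\!]\big)=\sum_{l,t}\nu(a_{l,t})\,|t|2^{-l}\le\frac1n .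
\]
As $n$ was arbitrary, $p\wedge[\![\dot s_\beta\in[\dot T]]\!]=0$. Since $p\in G$, we get $s_\beta\notin[T]$.

By Theorem~\ref{thm:A}, $W[G]$ contains a counterexample to Naimark's Problem.
\end{proof}

Since $\diamondsuit$ implies that there is a Suslin tree, $\diamondsuit$ fails in $W[G]$. So CH $+$ (R), which follows from $\diamondsuit$ by Remark~\ref{rem:diamond}, does not imply it. In $W[G]$ each $M_\alpha$ contains all reals of $W$ and is uncountable, so no diagonalization against countably many sets could replace (R3).

\begin{remark}
The verification of CH and (R) used only CH in $W$. So adding $\aleph_1$ random reals to any model of CH produces a counterexample to Naimark's Problem; the dichotomy $(*)$ serves only to exclude Suslin trees. Principle (R) also holds after adding $\aleph_1$ Cohen reals to a model of CH, that is, after forcing with finite partial functions from $\omega_1\times\mathbb N$ to $2$. This forcing is ccc, so each statement is decided by a countable maximal antichain involving countably many coordinates, and CH, (R1) and (R2) follow by the same argument with names. For (R3), $s_\beta$ is generic over $W[G_\beta]$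 for $2^{<\omega}$. If $T\in W[G_\beta]$ and $[T]$ is null, then by \eqref{eq:measure} every $t\in2^{<\omega}$ has an extension outside $T$, so by genericity some $s_\beta|l$ is outside $T$.
\end{remark}

\section{Prescribing the number of irreducible representations}\label{sec:D}

We prove Theorem~\ref{thm:D}. For part (a) we run the construction of Section~\ref{sec:construction} with $m$ distinguished states. The new requirement is that they remain inequivalent, so we need to know when a crossed product merges two classes.

\begin{lemma}\label{lem:nomerge}
Let $B=A\rtimes_{\Phi}\mathbb Z_2$ with $\Phi=\Phi_s$, and let $\chi,\chi'\in P(A)$ be such that $\chi\mathbb E$ and $\chi'\mathbb E$ are pure and equivalent. Then $\chi'\sim\chi$ or $\chi'\sim\chi\Phi$.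
\end{lemma}

\begin{proof}
Let $(\pi,H,\Omega)$ be the GNS triple of $\chi\mathbb E$. Since $B=A+Au$, the space $H$ is spanned by $H_1=\overline{\pi(A)\Omega}$ and $H_2=\overline{\pi(A)\pi(u)\Omega}$. These are orthogonal, because $\mathbb E(ub^*a)=\mathbb E(\Phi(b^*a)u)=0$ for $a,b\in A$. The vectors $\Omega$ and $\pi(u)\Omega$ induce the states $\chi$ and $\chi\Phi$ on $A$, so $\pi|A$ is equivalent to $\pi_\chi\oplus\pi_{\chi\Phi}$. In the same way the GNS representation of $\chi'\mathbb E$ restricts to $\pi_{\chi'}\oplus\pi_{\chi'\Phi}$. Hence $\pi_{\chi'}$ is equivalent to a subrepresentation of $\pi_\chi\oplus\pi_{\chi\Phi}$. Its projection to one of the two summands is a nonzero intertwiner between irreducible representations, which are then equivalent by Schur's lemma.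
\end{proof}

\begin{lemma}\label{lem:density}
Let $\kappa$ be an uncountable cardinal. If a C$^*$-algebra $A$ has $\kappa$ pure states that are pairwise equivalent and at pairwise distance $2$, then the density of $A$ is at least $\kappa$.
\end{lemma}

\begin{proof}
The states are vector states of unit vectors $x_i$ in one irreducible representation $(\pi,H)$. From $2=\|\varphi_{x_i}-\varphi_{x_j}\|\le2\|x_i-x_j\|$ we get $\|x_i-x_j\|\ge1$ for $i\ne j$, so the open balls of radius $\frac12$ around the $x_i$ are disjoint and $H$ has density at least $\kappa$. For a unit vector $\xi$ the map $a\mapsto\pi(a)\xi$ is continuous with dense range, so the density of $A$ is at least that of $H$.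
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}(a)]
Let $i$ range over $\{1,\dots,m\}$, or over $\mathbb N$ if $m=\aleph_0$. Let $r_i\in2^{\mathbb N}$ have a single digit $1$, at place $i$, and let $\theta^i_0=\vartheta_{\hat r_i}$ be the product state of Example~\ref{ex:many}. These states are pairwise inequivalent, and they are protected because their values on $(a_\xi)_{\xi<\omega}$ are recursive. Put $\theta^i_\gamma=\theta^i_0\mathbb E^\gamma_0$. We change the construction in two places. Step $\gamma$ is active if and only if $\psi$ is pure and inequivalent to all $\theta^i_\gamma$. In an active step we apply Lemma~\ref{lem:normal} with $\varphi=\theta^1_\gamma$, $\psi$ and the additional sequence $(\theta^i_\gamma)_{i\ge2}$. The proofs of Lemma~\ref{lem:coding}, of \eqref{eq:claim} and of Lemma~\ref{lem:club} did not use which pair of states was merged, so they remain valid; in particular all $\theta^i_\gamma$ are pure. To apply Lemma~\ref{lem:normal} we show by induction that for each $\gamma$ the states $\theta^i_\gamma$ are pairwise inequivalent.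

\emph{Active steps.} Suppose $\theta^i_{\gamma+1}\sim\theta^j_{\gamma+1}$ with $i\ne j$. By Lemma~\ref{lem:nomerge} and the induction hypothesis, $\theta^j_\gamma\sim\theta^i_\gamma\Phi_s$. This relation is symmetric in $i,j$ because $\Phi_s^2=\mathrm{id}$. If one of the indices is $1$, say $i=1$, then $\theta^j_\gamma\sim\psi$ by \eqref{eq:swap}, which is excluded in an active step. If $i,j\ge2$, then $s\in E(\theta^i_\gamma,\theta^j_\gamma)$. This set is coded in $M_{\beta(\gamma)}$ by Lemma~\ref{lem:coding}, and it is null by Proposition~\ref{prop:null}(b), since $\theta^j_\gamma(\sigma^z_n)=0$ for all large $n$. So it does not contain $s$. This is the purpose of the last clause of Lemma~\ref{lem:normal}.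

\emph{Limits.} Suppose $\theta^i_\lambda=\theta^j_\lambda\circ\operatorname{Ad}v$ with $i\neq j$ and $v\in A_\lambda$ unitary. An element $x\in A_\gamma$, $\gamma<\lambda$, close to $v$ is invertible, and $v'=x(x^*x)^{-1/2}\in A_\gamma$ is a unitary close to $v$; take $\|v-v'\|\le\frac12$. Then $\|\theta^i_\gamma-\theta^j_\gamma\circ\operatorname{Ad}v'\|\le1$, so $\theta^i_\gamma\sim\theta^j_\gamma$ by (N), a contradiction.

Let $A=\bigcup_\alpha A_\alpha$ and let $\theta^i\in P(A)$ have $\theta^i|A_\gamma=\theta^i_\gamma$. The $\theta^i$ are pairwise inequivalent, since a unitary of $A$ conjugating two of them lies in some $A_\gamma$. Let $\varphi\in P(A)$ and find $\alpha,\chi,\gamma,\psi$ as in the proof of Theorem~\ref{thm:A}. If step $\gamma$ is inactive, then $\psi=\theta^i_\gamma\circ\operatorname{Ad}v$ for some $i$ and $v$, and $\varphi=\theta^i\circ\operatorname{Ad}v$. If it is active, then $\varphi=\theta^1\circ\operatorname{Ad}u$. So $A$ has exactly $m$ irreducible representations up to equivalence.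

The other properties come from the fact that $A$ is an increasing union of copies of $M_{2^\infty}$ with common unit. A nonzero ideal meets some simple $A_\alpha$ nontrivially and so contains $1$. The unique tracial states of the $A_\alpha$ extend one another and define the unique tracial state of $A$. A C$^*$-norm on an algebraic tensor product $A\odot C$ is determined by its restrictions to the $A_\alpha\odot C$, which are unique, so $A$ is nuclear. A finite set lies in some $A_\alpha$ and is approximately contained in unital copies of $M_{2^n}$. The set $\{a_\xi:\xi<\omega_1\}$ is dense, so the density is at most $\aleph_1$. By (X), the states $\vartheta_{\hat r}$ of $A_0$ in Example~\ref{ex:many} extend to $2^{\aleph_0}$ pure states of $A$, still at pairwise distance $2$. There are countably many classes, so $\aleph_1$ of these states are equivalent, and Lemma~\ref{lem:density} shows that the density is at least $\aleph_1$.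

The consistency statement holds because CH and (R) are true, and Suslin trees do not exist, in the model of Section~\ref{sec:model}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}(b)]
Let $A$ be a counterexample, not necessarily unital, and let $(\pi,H)$ be its irreducible representation. The algebra $A$ is simple: if $J$ were a proper nonzero closed ideal, then an irreducible representation of $A/J$ would give one of $A$ that vanishes on $J$, while some irreducible representation does not vanish at a given nonzero element of $J$, and these two are inequivalent. In particular $\pi$ is faithful. An irreducible C$^*$-algebra of operators that contains a nonzero compact operator contains all of them. If this happened for $\pi(A)$, then $\mathcal K(H)$ would be a nonzero ideal of the simple algebra $\pi(A)$, and $A\cong\mathcal K(H)$. So $\pi(A)$ contains no nonzero compact operator. We use Glimm's theorem in the following form (see \cite[\S6.7]{Ped}): a C$^*$-algebra, separable or not, that has an irreducible representation whose image contains no nonzero compact operator has a C$^*$-subalgebra with a quotient isomorphic to $M_{2^\infty}$.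 Let $B\subseteq A$ be such a subalgebra, with quotient map $q$. Composition with $q$ preserves purity, and it preserves norms of functionals because $q$ maps the open unit ball onto the open unit ball. So Example~\ref{ex:many} gives $2^{\aleph_0}$ pure states of $B$ at pairwise distance $2$. By (X) they extend to pure states of $A$ at pairwise distance $2$, and these are all equivalent. By Lemma~\ref{lem:density} the density of $A$ is at least $2^{\aleph_0}$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{AT} U.~Abraham, S.~Todor\v{c}evi\'c, \emph{Partition properties of $\omega_1$ compatible with CH}, Fund. Math. 152 (1997).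

\bibitem{Q} \emph{Can you take Akemann-Weaver's $\diamond$ away?}, \texttt{https://yorkspace.library.yorku.ca/\allowbreak server/\allowbreak api/\allowbreak core/\allowbreak bitstreams/\allowbreak 654815db-d7d9-4eb6-b2ff-f1411298c371/\allowbreak content}

\bibitem{Dix} Dixmier, \emph{C$^*$-algebras}.

\bibitem{Ped} Pedersen, \emph{C$^*$-algebras and their automorphism groups}.

\end{thebibliography}
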